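\title{Points in projective space whose integral closure resurgence exceeds one}

\begin{abstract}
For a fat point subscheme $Z\subset\mathbb P^n$ with ideal $I$, the integral closure resurgence $\rho_{int}(I)$ is the supremum of the ratios $m/r$ with $\overline{I^m}\not\subseteq I^r$. It equals $1$ when $n\le 2$, and it has been asked whether it always equals $1$. We show that it does not. If $Z\subset\mathbb P^5$ is the set of $20$ points obtained by permuting the coordinates of $(1,1,1,0,0,0)$ and the characteristic is not $2$ or $3$, then $x_0x_1\cdots x_5\in\overline{I^3}\setminus I^2$. In characteristic $0$, the equality $\rho_{int}=1$ holds for all $Z\subset\mathbb P^n$ if and only if $n\le2$, and over an algebraically closed field there is a reduced set of points in $\mathbb P^3$ with $\rho_{int}=3/2$, which is the upper bound $n/2$ of Harbourne, Kettinger and Zimmitti. Membership in $\overline{I^m}$ is read off from orders of vanishing, and non-membership in $I^r$ from a residue sum of Euler--Jacobi type.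
\end{abstract}

\section{Introduction}

Let $k$ be a field and let $R=k[x_0,\dots,x_n]$, $n\ge1$, be the homogeneous coordinate ring of $\mathbb P^n$. A \emph{fat point subscheme} of $\mathbb P^n$ is a formal sum $Z=m_1p_1+\dots+m_sp_s$, where $s\ge1$, the $p_i$ are distinct points and the $m_i$ are positive integers. Its ideal is
\[
I(Z)=I(p_1)^{m_1}\cap\dots\cap I(p_s)^{m_s}\subseteq R ,
\]
where $I(p)$ is the ideal of the point $p$. If all $m_i$ equal $1$, we call $Z$ \emph{reduced} and identify it with the set $\{p_1,\dots,p_s\}$.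

An element $c\in R$ is \emph{integral} over an ideal $\mathfrak a\subseteq R$ if $c^e=\sum_{j=1}^e a_jc^{e-j}$ for some $e\ge1$ and some $a_j\in\mathfrak a^j$. These elements form an ideal $\overline{\mathfrak a}\supseteq\mathfrak a$, the \emph{integral closure} of $\mathfrak a$. The \emph{integral closure resurgence} of $I=I(Z)$ is
\[
\rho_{int}(I)=\sup\Big\{\frac mr\ :\ m,r\ge1,\ \ \overline{I^m}\not\subseteq I^r\Big\}.
\]
It measures how many factors of $I$ can be lost when $I^m$ is replaced by its integral closure. If $\alpha$ is the least degree of a nonzero form in $I$, then $I^m$ contains a form of degree $m\alpha$ and $I^{m+1}$ does not, so every ratio $m/(m+1)$ occurs and $\rho_{int}(I)\ge1$. Equality holds exactly when $\overline{I^m}\subseteq I^r$ for all $m>r$, that is,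
\[
\rho_{int}(I)=1\iff \overline{I^{r+1}}\subseteq I^r\ \text{ for all } r\ge1 .
\]
So $\rho_{int}(I)=1$ says that at most one factor is ever lost.

The simplest cases point to the value $1$. If all powers of $I$ are integrally closed, nothing is lost. This happens for $n=1$: then $I=(F)$ is principal, and if $c$ is integral over $(F^m)$, dividing the equation by $F^{me}$ shows that $c/F^m$ is integral over the normal ring $R$, so $c\in(F^m)$. It also happens for a single $k$-rational fat point, because $I(p)^a$ consists of the elements of order at least $a$ for a valuation (Remark~\ref{rem:exact}). A general $Z$ looks like a single fat point near each of its points, so $\overline{I^m}$ can differ from $I^m$ only at the irrelevant ideal $(x_0,\dots,x_n)$, and one may hope that one extra factor of $I$ absorbs the difference. In the plane it does: for $n\ge2$ one has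
\begin{equation}\label{eq:HKZ}
1\le\rho_{int}(I(Z))\le \frac n2
\end{equation}
by a result of Harbourne, Kettinger and Zimmitti, which we quote from \cite{Talk}. Open Problem~7 of \cite{Talk} asks:

\begin{quote}
\emph{Is $\rho_{int}(I(Z))=1$ for every fat point subscheme $Z\subset\mathbb P^n$ and every $n$?}
\end{quote}

The answer is no.

\begin{theorem}\label{thm:20}
Let $\operatorname{char}k\ne2,3$, let $Z\subset\mathbb P^5$ be the set of the $20$ points whose coordinates are the permutations of $(1,1,1,0,0,0)$, and let $I=I(Z)$. Then $I$ is generated by six quadrics and $x_0x_1\cdots x_5\in\overline{I^3}\setminus I^2$, so $\rho_{int}(I)\ge3/2$. For every $n\ge5$ there is a reduced set of $k$-rational points in $\mathbb P^n$ with $\rho_{int}\ge 3/2$.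
\end{theorem}

\begin{theorem}\label{thm:char0}
Let $\operatorname{char}k=0$.
\begin{itemize}
\item[(a)] For every $n\ge4$ there is a reduced set $Z\subset\mathbb P^n$ of $k$-rational points with $\rho_{int}(I(Z))\ge\frac12\lceil\frac{n+1}2\rceil\ge\frac32$.
\item[(b)] Let $Z\subset\mathbb P^3$ be the set of the $44$ points $(z_0:z_1:z_2:z_3)$ with $z_i\in\{0,1,2,3\}$ and $z_0+z_1+z_2+z_3=6$. Then $\overline{I(Z)^6}\not\subseteq I(Z)^5$, so $\rho_{int}(I(Z))\ge6/5$.
\item[(c)] The equality $\rho_{int}(I(Z))=1$ holds for all fat point subschemes $Z\subset\mathbb P^n$ if and only if $n\le2$.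
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $k$ be algebraically closed of characteristic $0$. There is a reduced $Z\subset\mathbb P^3$ with $\overline{I(Z)^3}\not\subseteq I(Z)^2$. Hence $\rho_{int}(I(Z))=3/2$, and the bound \eqref{eq:HKZ} is attained for $n=3$.
\end{theorem}

For $n\ge4$ we do not determine $\sup_Z\rho_{int}(I(Z))$. In characteristic $0$, Theorem~\ref{thm:char0}(a) and \eqref{eq:HKZ} place it between $\frac12\lceil\frac{n+1}2\rceil$ and $\frac n2$.

A counterexample needs a form $G$ together with a proof that $G\in\overline{I^m}$ and a proof that $G\notin I^r$, for some $m>r$. The first comes from geometry: in high enough degree, a form lies in $\overline{I^m}$ as soon as it vanishes to order $m$ along $Z$ (Section~\ref{sec:tools}). For the second, all our sets $Z$ are parts of a complete intersection $W=V(f_1,\dots,f_n)$, cut out in $W$ by one more form $f_0$, and a weighted sum of values over the remaining points $W\setminus Z$ gives a linear functional that vanishes on $I^r$ in one specific degree. Section~\ref{sec:20} carries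 this out by hand for the $20$ points, where $W$ is the set of vertices of a cube. Section~\ref{sec:grids} replaces the cube by a grid and proves Theorem~\ref{thm:char0}. In Section~\ref{sec:sharp} the form $G$ is no longer a product; it is a Jacobian determinant corrected by an element of $I^2$, and the work lies in showing that the correction exists.

\section{Three lemmas on ideals of points}\label{sec:tools}

For $Z=\sum m_pp$ and $I=I(Z)$, the $m$th \emph{symbolic power} is $I^{(m)}=\bigcap_pI(p)^{m\,m_p}$. All points constructed in this paper are $k$-rational. For such a point $p$ and a linear form $h$ with $h(p)\ne0$, a form $G$ lies in $I(p)^a$ if and only if $G/h^{\deg G}$ lies in $\mathfrak m_p^a$, where $\mathfrak m_p$ is the maximal ideal of $p$ in the affine chart $h\neq0$; this is read off from the monomials of $G$ in coordinates $h,x_1',\dots,x_n'$ with $x_i'(p)=0$. We then say that $G$ has \emph{order} at least $a$ at $p$. For reduced $Z$, the forms in $I^{(m)}$ are those of order at least $m$ at every point of $Z$.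

We use the valuative criterion for integrality \cite[\S6.8]{HS}. \emph{Let $\mathfrak a$ be an ideal of a Noetherian domain $R$ and let $c\in R$. Then $c\in\overline{\mathfrak a}$ if and only if $v(c)\ge v(\mathfrak a)$ for every discrete valuation ring $V$ with $R\subseteq V\subseteq\operatorname{Frac}R$, where $v$ is the valuation of $V$ and $v(\mathfrak a)$ is the minimum of $v$ on a set of generators of $\mathfrak a$.} Note that $v(\mathfrak a^m)=m\,v(\mathfrak a)$.

\begin{lemma}\label{lem:val}
Let $I=I(Z)$ be generated by forms of degree at most $d$. If $G\in I^{(m)}$ is a form of degree at least $md$, then $G\in\overline{I^m}$.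
\end{lemma}

\begin{proof}
Let $V$ and $v$ be as in the criterion; we must show $v(G)\ge m\,v(I)$. Number the variables so that $\varepsilon=v(x_0)=\min_jv(x_j)\ge0$. Then $u_j=x_j/x_0\in V$, so $k[u]=k[u_1,\dots,u_n]\subseteq V$. For a form $F$ of degree $e$ put $F^\flat=F/x_0^e\in k[u]$, so that $v(F)=e\varepsilon+v(F^\flat)$. The value of a form thus splits into a part that depends only on the degree and a part computed in an affine chart.

Let $f_1,\dots,f_N$ be forms of degree at most $d$ that generate $I$, and let $w=\min_iv(f_i^\flat)$. Then $v(I)\le d\varepsilon+w$. For a homogeneous ideal $\mathfrak a$ let $\mathfrak a^\flat\subseteq k[u]$ be the degree $0$ part of the localization $\mathfrak aR_{x_0}$. It is generated by the $F^\flat$ for homogeneous generators $F$ of $\mathfrak a$, and $\flat$ commutes with products and finite intersections. Hence $I^\flat=\bigcap\mathfrak m_p^{m_p}$ and $(I^{(m)})^\flat=\bigcap\mathfrak m_p^{m\,m_p}$, where $p$ runs over the points of $Z$ with $x_0(p)\ne0$. Powers of distinct maximal ideals are comaximal, so both intersections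 are products, and $(I^{(m)})^\flat=(I^\flat)^m$. Thus $G^\flat$ is a $k[u]$-linear combination of products of $m$ of the $f_i^\flat$, and $v(G^\flat)\ge mw$. Therefore $v(G)\ge md\varepsilon+mw\ge m\,v(I)$.
\end{proof}

\begin{remark}\label{rem:exact}
The degree hypothesis is used only when $\varepsilon>0$, and it cannot be dropped. If $p$ is $k$-rational, then $I(p)$ is generated by $n$ of the variables in suitable coordinates, so $c\mapsto\max\{a:c\in I(p)^a\}$ is a valuation and the powers of $I(p)$ are integrally closed. The same holds for $\mathfrak M=(x_0,\dots,x_n)$. Hence, if the points of $Z$ are $k$-rational and $I$ is generated in the single degree $d$, then $\overline{I^m}\subseteq I^{(m)}\cap\mathfrak M^{md}$, and Lemma~\ref{lem:val} gives $\overline{I^m}=I^{(m)}\cap\mathfrak M^{md}$. For such ideals the problem is to compare $I^{(m)}$ with $I^r$ in degrees at least $md$.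
\end{remark}

To apply Lemma~\ref{lem:val} we need generators of $I(Z)$. The next lemma reduces this to a dimension count in an Artinian ring.

\begin{lemma}\label{lem:gen}
Let $Z$ be a finite set of $k$-rational points, $\mathfrak b\subseteq I(Z)$ a homogeneous ideal, and $h$ a linear form with $\dim_kR/(\mathfrak b,h)\le|Z|$. Then $\mathfrak b=I(Z)$.
\end{lemma}

\begin{proof}
Let $T=R/\mathfrak b$ and $K=I(Z)/\mathfrak b\subseteq T$. The exact sequence
\[
0\to(0:_Th)(-1)\to T(-1)\xrightarrow{\,h\,}T\to T/hT\to0
\]
gives $\dim(T/hT)_i=\dim T_i-\dim T_{i-1}+\dim(0:_Th)_{i-1}$. We sum over $i\le j$ and use that $\dim (R/I(Z))_j=|Z|$ for $j\gg0$: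
\[
|Z|\ \ge\ \dim T_j+\sum_{i<j}\dim(0:_Th)_i\ =\ |Z|+\dim K_j+\sum_{i<j}\dim(0:_Th)_i\qquad(j\gg0).
\]
So $h$ is a nonzerodivisor on $T$ and $K_j=0$ for $j\gg0$. Multiplication by a power of $h$ embeds each $K_i$ into some $K_j$ with $j\gg0$, so $K=0$.
\end{proof}

Finally, a counterexample persists in higher dimension.

\begin{lemma}\label{lem:cone}
Let $Z\subset\mathbb P^n$ be reduced with ideal $I\subset R$, and let $I'\subset R'=R[x_{n+1}]$ be the ideal of $Z$ viewed in $\mathbb P^{n+1}$ via $\mathbb P^n=\{x_{n+1}=0\}$. If $\overline{I^m}\not\subseteq I^r$, then $\overline{I'^m}\not\subseteq I'^r$.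
\end{lemma}

\begin{proof}
Since $Z$ is reduced, $I'=IR'+(x_{n+1})$. Let $c\in\overline{I^m}\setminus I^r$. An equation of integrality of $c$ over $I^m$ is also one over $I'^m$. The homomorphism $R'\to R$ that sets $x_{n+1}=0$ fixes $c$ and maps $I'^r$ onto $I^r$, so $c\notin I'^r$.
\end{proof}

\section{Twenty points in $\mathbb P^5$}\label{sec:20}

We prove Theorem~\ref{thm:20}. Let $\operatorname{char}k\neq2,3$ and put $h=\frac13(x_0+\dots+x_5)$. Then $h,x_1,\dots,x_5$ are coordinates on $\mathbb P^5$, with $x_0=3h-x_1-\dots-x_5$, and $h=1$ at each permutation of $(1,1,1,0,0,0)$. We evaluate forms in the chart $h=1$. The six quadrics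
\[
q_i=x_i(x_i-h),\qquad 0\le i\le5,
\]
vanish on $Z$. The last five vanish on the vertex set $W=\{0,1\}^5$ of the cube with coordinates $x_1,\dots,x_5$. At a vertex $p$ with $|p|$ coordinates equal to $1$ we have
\[
\begin{array}{c|rrrrrr}
|p|&0&1&2&3&4&5\\ \hline
x_0(p)&3&2&1&0&-1&-2\\
q_0(p)&6&2&0&0&2&6
\end{array}
\]
So $Z$ consists of the two middle layers $|p|\in\{2,3\}$ of the cube, and $q_0$ vanishes at no other vertex. In characteristic $2$ or $3$ it would vanish at further vertices, and forms defined in this way would not cut out $Z$.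

\subsection*{The ideal is $I=(q_0,\dots,q_5)$}
Modulo $h$ we have $q_i\equiv x_i^2$ and $x_0\equiv-\ell$, where $\ell=x_1+\dots+x_5$. So $R/(q_0,\dots,q_5,h)=\mathcal A/\ell^2\mathcal A$ with $\mathcal A=k[x_1,\dots,x_5]/(x_1^2,\dots,x_5^2)$. The squarefree monomials are a basis of $\mathcal A$, so $\mathcal A_0,\dots,\mathcal A_5$ have dimensions $1,5,10,10,5,1$, and the multiplication $\mathcal A_j\times\mathcal A_{5-j}\to\mathcal A_5=k$ is a perfect pairing (a monomial is dual to its complement). In $\mathcal A$ we have $\ell^2=2\sum_{i<j}x_ix_j\ne0$, so multiplication by $\ell^2$ is injective on $\mathcal A_0$. On $\mathcal A_1$ it is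
\[
\sum_ic_ix_i\ \longmapsto\ 2\sum_{i<j<l}(c_i+c_j+c_l)\,x_ix_jx_l .
\]
If the image is $0$, comparing two triples that differ in one index shows that all $c_i$ are equal, and then $3c_i=0$ gives $c_i=0$. So $\mathcal A_1\to\mathcal A_3$ is injective. The maps $\mathcal A_2\to\mathcal A_4$ and $\mathcal A_3\to\mathcal A_5$ are the transposes of $\mathcal A_1\to\mathcal A_3$ and $\mathcal A_0\to\mathcal A_2$ under the pairing, so they are surjective. Hence
\[
\dim\mathcal A/\ell^2\mathcal A=1+5+(10-1)+(10-5)+0+0=20=|Z| ,
\]
and Lemma~\ref{lem:gen} gives the claim.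

\subsection*{The monomial $P=x_0x_1\cdots x_5$ lies in $\overline{I^3}$}
At each point of $Z$ three coordinates vanish, so $P\in I^{(3)}$. Since $\deg P=6=3\cdot2$, Lemma~\ref{lem:val} applies.

\subsection*{The monomial $P$ does not lie in $I^2$}
A polynomial $g(x_1,\dots,x_5)$ of degree at most $4$ satisfies
\begin{equation}\label{eq:alt}
\sum_{p\in W}(-1)^{|p|}g(p)=0 ,
\end{equation}
because each monomial of $g$ omits some variable $x_i$, and the vertices that differ only in the $i$th coordinate cancel in pairs. Suppose $P\in I^2$ and write $P=\sum_{i=0}^5q_iG_i$ with quartics $G_i\in I$. On $W$ this reads $P=q_0G_0$, which determines all values of $G_0$ on $W$. On $Z$ they are $0$ because $G_0\in I$. On $W\setminus Z$ they equal $P/q_0$, which is $0$ unless $x_1=\dots=x_5=1$, and is $-2/6\neq0$ at that vertex. So the quartic $G_0$ is nonzero at exactly one vertex of the cube, which contradicts \eqref{eq:alt}.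

Thus $\overline{I^3}\not\subseteq I^2$, and Lemma~\ref{lem:cone} carries this to $\mathbb P^n$ for $n>5$. This proves Theorem~\ref{thm:20}. \qed

\medskip
The last step sees exactly one degree: \eqref{eq:alt} holds up to degree $4$, so it controls $I^2$ in degree $4+2=6$, and $6$ is also the least degree in which Lemma~\ref{lem:val} applies with $m=3$. With $2m$ coordinates, half of them equal to $1$, the product of the coordinates has degree $2m$ and order $m$ at each point. This suggests a ratio $m/2$ that grows with the dimension and exceeds $1$ first for $m=3$.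

\section{The residue test and slices of grids}\label{sec:grids}

\subsection{The residue test}
We isolate the structure behind the last step. Let $h,x_1,\dots,x_n$ be coordinates on $\mathbb P^n$; values of forms are taken in the chart $h=1$. A \emph{linked configuration of degree $d$} consists of forms $f_0,\dots,f_n$ of degree $d$ and a finite set $W$ of $k$-rational points with $h\neq0$ such that the following hold.
\begin{itemize}
\item[(L1)] The forms $f_1,\dots,f_n$ vanish on $W$, and $J=\det(\partial f_i/\partial x_j)_{1\le i,j\le n}$ vanishes nowhere on $W$.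
\item[(L2)] $\displaystyle\sum_{p\in W}F(p)/J(p)=0$ for every form $F$ of degree $n(d-1)-1$.
\item[(L3)] The set $Z=\{p\in W:f_0(p)=0\}$ is nonempty and $I(Z)=(f_0,\dots,f_n)$.
\end{itemize}
We put $Z'=W\setminus Z$ and $I=I(Z)$. For the cube, $J(p)=\prod_i(2p_i-1)=-(-1)^{|p|}$, and (L2) is \eqref{eq:alt}.

\begin{lemma}[Residue test]\label{lem:res}
In a linked configuration of degree $d$, let $r\ge2$ and $t=(n+1)(d-1)+(r-2)d$. The linear functional
\[
\varphi_r:R_t\to k,\qquad \varphi_r(G)=\sum_{p\in Z'}\frac{G(p)}{f_0(p)^{r-1}J(p)} ,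
\]
vanishes on $(I^r)_t$.
\end{lemma}

\begin{proof}
Write $I^r=I^{r-1}I$. By (L3), $G\in(I^r)_t$ has the form $G=\sum_{|\beta|=r-1}f^\beta G_\beta$, where $f^\beta=f_0^{\beta_0}\cdots f_n^{\beta_n}$ and $G_\beta\in I$ has degree $t-(r-1)d=n(d-1)-1$. On $W$ only the term $f_0^{r-1}G_{\beta}$ with $\beta=(r-1,0,\dots,0)$ survives. For this $\beta$ the form $G_\beta$ vanishes on $Z$, so $\varphi_r(G)=\sum_{Z'}G_\beta/J=\sum_WG_\beta/J=0$ by (L2).
\end{proof}

Together with Lemma~\ref{lem:val} this gives our recipe: \emph{if $G\in I^{(m)}$ has degree $t\ge md$ and $\varphi_r(G)\ne0$, then $G\in\overline{I^m}\setminus I^r$.}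

\subsection{Slices of grids}
For the rest of this section $\operatorname{char}k=0$. Let $n,d\ge2$ and $D=d-1$, assume that $(n+1)D$ is even, and put $\kappa=(n+1)D/2$. In $R=k[h,x_1,\dots,x_n]$ define $x_0=\kappa h-x_1-\dots-x_n$; then $x_0,\dots,x_n$ are coordinates as well. Let
\[
f(X)=\prod_{c=0}^D(X-c),\qquad f_i=\prod_{c=0}^D(x_i-ch)\quad(0\le i\le n),
\]
and let $W=\{0,\dots,D\}^n$ be the grid in the chart $h=1$. At $p\in W$ the form $f_0$ vanishes if and only if the integer $x_0(p)$ lies in $\{0,\dots,D\}$. So $Z=\{p\in W:f_0(p)=0\}$ is the central slice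
\[
Z_{n,d}=\Big\{(z_0:\dots:z_n)\ :\ z_i\in\{0,\dots,D\},\ \sum_{i=0}^nz_i=\kappa\Big\},
\]
and $Z_{5,2}$ is the set of Section~\ref{sec:20}.

The hand computation of $\dim\mathcal A/\ell^2\mathcal A$ is replaced by the following theorem of Stanley \cite{Stanley} (also Watanabe). \emph{Let $\operatorname{char}k=0$, $\mathcal A=k[x_1,\dots,x_n]/(x_1^d,\dots,x_n^d)$, $\ell=x_1+\dots+x_n$ and $\sigma=n(d-1)$. Then $\mathcal A$ has the strong Lefschetz property with respect to $\ell$: the map $\ell^{\sigma-2i}:\mathcal A_i\to\mathcal A_{\sigma-i}$ is bijective for $0\le i\le\sigma/2$.} (One way to see this: $k[x]/(x^d)$ is an $\mathfrak{sl}_2$-module with raising operator $x^i\mapsto x^{i+1}$, lowering operator $x^i\mapsto i(d-i)x^{i-1}$ and weights $2i-(d-1)$. Then $\mathcal A$ is a tensor product of such modules, $\ell$ is its raising operator, $\mathcal A_i$ is the weight space of weight $2i-\sigma$, and the $a$th power of the raising operator maps weight $-a$ bijectively to weight $a$.) It follows that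
\begin{equation}\label{eq:SL}
\ell^a:\mathcal A_i\to\mathcal A_{i+a}\ \text{ is injective if }2i+a\le\sigma\text{ and surjective if }2i+a\ge\sigma ,
\end{equation}
because in the first case it is the first factor of the bijection $\mathcal A_i\to\mathcal A_{\sigma-i}$, and in the second case the last factor of the bijection $\mathcal A_{\sigma-i-a}\to\mathcal A_{i+a}$.

\begin{proposition}\label{prop:grid}
The forms $f_0,\dots,f_n$ and the grid $W$ are a linked configuration of degree $d$ with $Z=Z_{n,d}$.
\end{proposition}

\begin{proof}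
(L1) Here $J(p)=\prod_{i=1}^nf'(p_i)\ne0$, as $f$ has simple roots.

(L2) By Lagrange interpolation, a polynomial $g(X)$ of degree at most $D$ equals $\sum_{c=0}^D g(c)\,f(X)/\big((X-c)f'(c)\big)$. Comparing coefficients of $X^D$ gives $\sum_{c}c^e/f'(c)=0$ for $0\le e<D$. For a monomial $x_1^{e_1}\cdots x_n^{e_n}$ the sum over $W$ in (L2) is the product $\prod_i\sum_cc^{e_i}/f'(c)$, and if the degree is less than $nD$, then some $e_i$ is less than $D$.

(L3) Modulo $h$ we have $f_i\equiv x_i^d$ and $x_0\equiv-\ell$, so $R/(f_0,\dots,f_n,h)=\mathcal A/\ell^d\mathcal A$. Since $nD+d=2\kappa+1$, \eqref{eq:SL} shows that $\ell^d:\mathcal A_{j-d}\to\mathcal A_j$ is injective for $j\le\kappa$ and surjective for $j>\kappa$. Therefore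
\[
\dim\mathcal A/\ell^d\mathcal A=\sum_{j\le\kappa}\big(\dim\mathcal A_j-\dim\mathcal A_{j-d}\big)=\sum_{j=\kappa-D}^{\kappa}\dim\mathcal A_j .
\]
Now $\dim\mathcal A_j$ is the number of $(z_1,\dots,z_n)\in\{0,\dots,D\}^n$ with sum $j$, which is the number of points of $Z_{n,d}$ with $z_0=\kappa-j$. So the total is $|Z_{n,d}|$, and Lemma~\ref{lem:gen} applies. The slice must be central for this count: it is the choice of $\kappa$ that matches the switch from injective to surjective.
\end{proof}

The monomial $x_0\cdots x_5$ is $\prod q_i$ with one linear factor removed from each $q_i$. The same recipe gives a form that survives at only one point of the grid.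

\begin{lemma}\label{lem:P}
Let $P=\prod_{i=0}^n\prod_{c=0}^{D-1}(x_i-ch)$, a form of degree $(n+1)D$. Then $\varphi_2(P)=-1/\kappa$. At $z\in Z_{n,d}$ the form $P$ has order at least $\nu(z)=\#\{i:z_i\ne D\}$, and $\nu(z)\ge\lceil\frac{n+1}2\rceil$.
\end{lemma}

\begin{proof}
If $p\in W$ has a coordinate $p_i<D$ with $i\ge1$, then $P(p)=0$. At the remaining point $p^*=(D,\dots,D)$ we have $x_0=\kappa-nD=D-\kappa$, which is negative because $n\ge2$; so $p^*\in Z'$. The factors of $P$ with $i\geq1$ contribute $f'(D)^n=J(p^*)$, and those with $i=0$ contribute $f(x_0)/(x_0-D)=-f_0(p^*)/\kappa$. Hence $\varphi_2(P)=-1/\kappa$. At $z\in Z_{n,d}$ the factor $x_i-z_ih$ of $P$ vanishes for each $i$ with $z_i\ne D$. Finally, the numbers $D-z_i$ are at most $D$ and have sum $(n+1)D-\kappa=(n+1)D/2$, so at least $(n+1)/2$ of them are nonzero.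
\end{proof}

\subsection{Proof of Theorem~\ref{thm:char0}}
(a) Let $m=\lceil\frac{n+1}2\rceil$, which is at least $3$ for $n\ge4$. For odd $n$ take $Z=Z_{n,2}$; then $\deg P=n+1=2m$. For even $n$ the number $(n+1)D$ is even only for even $D$, and we take $Z=Z_{n,3}$; then $\deg P=2n+2\ge3(\frac n2+1)=3m$. In both cases $P\in I^{(m)}$ by Lemma~\ref{lem:P} and $\deg P\ge md$, so $P\in\overline{I^m}$. Since $\deg P=(n+1)(d-1)$ and $\varphi_2(P)\neq0$, Lemma~\ref{lem:res} gives $P\notin I^2$. So $\rho_{int}(I)\ge m/2$.

(b) For $n=3$ the bound on $\nu$ is only $2$, and it is attained at the six permutations of $(D,D,0,0)$. At all other points $\nu(z)\ge3$, because two coordinates equal to $D$ already exhaust the sum $\kappa=2D$. We repair the six bad points by multiplying $P$ with forms $s\in I_d$ that equal $f_0$ on $W$. Each such factor raises $r$ by one without changing the residue and raises all orders by at least one, and we gain if each bad point is a double point of one of the factors. With $b$ factors we aim at $r=b+2$ and $m=b+3$, and the degree condition $4(d-1)+bd\ge(b+3)d$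 means $d\ge4$.

Take $d=4$, so $D=3$, $\kappa=6$, and $Z=Z_{3,4}$ is the set in the statement. It has $\binom93-4\binom53=44$ points: there are $\binom93$ nonnegative integer solutions of $z_0+\dots+z_3=6$, and for each $i$ exactly $\binom53$ of them have $z_i\ge4$, which happens for at most one $i$. Put
\[
s_1=f_0+f_1-f_2-f_3,\quad s_2=f_0-f_1+f_2-f_3,\quad s_3=f_0-f_1-f_2+f_3,\quad G=Ps_1s_2s_3 .
\]
In the chart $h=1$ the linear term of $f_i$ at $z\in Z$ is $f'(z_i)(x_i-z_i)$, and $f'(0)=-6$, $f'(3)=6$. At $z=(0,0,3,3)$ and $z=(3,3,0,0)$ the linear term of $s_1$ is therefore $\mp6\sum_{i=0}^3(x_i-z_i)$, which is $0$ because $\sum x_i=6h$. So $s_1$ has order at least $2$ at these two points. Permuting coordinates, $s_2$ has order at least $2$ at $(0,3,0,3)$ and $(3,0,3,0)$, and $s_3$ at $(0,3,3,0)$ and $(3,0,0,3)$. Hence $G$ has order at least $2+(2+1+1)=6$ at the six bad points and at least $3+(1+1+1)=6$ at the others. Since $\deg G=12+12=24=6\cdot4$, Lemma~\ref{lem:val} gives $G\in\overline{I^6}$. For $r=5$ the degree in Lemma~\ref{lem:res} is $t=12+3\cdot4=24$,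 and
\[
\varphi_5(G)=\sum_{p\in Z'}\frac{P(p)f_0(p)^3}{f_0(p)^4J(p)}=\varphi_2(P)=-\frac16\ne0 .
\]
So $G\notin I^5$.

(c) For $n=1$ see the introduction, for $n=2$ use \eqref{eq:HKZ}, for $n=3$ part (b), and for $n\ge4$ part (a). \qed

\section{The bound is attained in $\mathbb P^3$}\label{sec:sharp}

From now on $k$ is algebraically closed of characteristic $0$ and $R=k[x_0,\dots,x_3]$.

\subsection{The Jacobian determinant as a witness}
We want a form of order $3$ along $Z$ with nonzero residue $\varphi_2$. Every linked configuration has a natural form with nonzero residue, of order $2$ along $Z$.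

\begin{proposition}\label{prop:crit}
Consider a linked configuration of degree $d\ge4$ in $\mathbb P^3$ with $Z'\ne\emptyset$. Assume that the map
\begin{equation}\label{eq:res2}
(I^2)_{4d-4}\longrightarrow\bigoplus_{z\in Z}\mathfrak m_z^2/\mathfrak m_z^3
\end{equation}
that records the quadratic terms at the points of $Z$ is surjective. Then $\overline{I^3}\not\subseteq I^2$.
\end{proposition}

\begin{proof}
Call the coordinates of the configuration $X_0=h,X_1,X_2,X_3$, write $\partial_j=\partial/\partial X_j$, and let $\mathcal J=\det(\partial_jf_i)_{0\le i,j\le3}$, a form of degree $4d-4$. By Euler's formula $\sum_jX_j\partial_jf_i=d\cdot f_i$, a column operation gives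
\begin{equation}\label{eq:euler}
X_0\,\mathcal J=\det\big[\ d\cdot f_i\ \big|\ \partial_1f_i\ \big|\ \partial_2f_i\ \big|\ \partial_3f_i\ \big]_{0\le i\le3}.
\end{equation}
On $W$ the first column is $(d\cdot f_0,0,0,0)^T$, so $\mathcal J=d\cdot f_0J$ on $W$, and $\varphi_2(\mathcal J)=d\,|Z'|\ne0$.

Let $z\in Z$. Since $J(z)\ne0$, the classes of $f_1,f_2,f_3$ are a basis of $\mathfrak m_z/\mathfrak m_z^2$, so $f_0'=f_0-\sum_{i\ge1}\lambda_if_i\in\mathfrak m_z^2$ for suitable constants $\lambda_i$. A row operation replaces $f_0$ by $f_0'$ in \eqref{eq:euler}. Now the corner entry $d\cdot f_0'$ lies in $\mathfrak m_z^2$, and all other entries of the first row and of the first column lie in $\mathfrak m_z$. A term of the determinant contains either the corner entry, or one other entry from the first row and one other entry from the first column. So $\mathcal J$ has order at least $2$ at $z$.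

By surjectivity of \eqref{eq:res2} there is $F\in(I^2)_{4d-4}$ with the same quadratic terms as $\mathcal J$ at all $z\in Z$. Then $G=\mathcal J-F\in I^{(3)}$ has degree $4d-4\ge3d$, so $G\in\overline{I^3}$ by Lemma~\ref{lem:val}. By Lemma~\ref{lem:res}, $\varphi_2(G)=\varphi_2(\mathcal J)\ne0$ and $G\notin I^2$.
\end{proof}

It remains to build a configuration for which \eqref{eq:res2} is onto. A duality on $W$ will turn a functional that kills the image of \eqref{eq:res2} into forms of degree $d$ that vanish on $Z'$, so we want to know $I(Z')$ well. We therefore take $Z'$ to be itself a complete intersection $V(g_1,g_2,g_3)$ and put $(f_1,f_2,f_3)^T=Ag$ for a $3\times3$ matrix of forms $A$, where $g=(g_1,g_2,g_3)^T$. By Cramer's rule $\det A$ vanishes on the rest of $W$, so $f_0=\det A$. If the entries of $A$ have degree $a$, then all $f_i$ have the same degree when $\deg g_l=2a$ and $d=3a$. We choose $A$ to be an explicit matrix of linear forms in $y_i=x_i^a$, so that its syzygies can be found by linear algebra, and we take $a=4$ (see Remark~\ref{rem:four}).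

\subsection{The matrix $A$}
Let $y_i=x_i^4$ and $S=k[y_0,\dots,y_3]\subset R$, graded by $\deg y_i=1$. The ring $R$ is a free $S$-module on the monomials $x^e$ with $0\le e_i\le3$. Let $\omega$ be a primitive cube root of unity and, for $i\in\mathbb Z/3=\{1,2,3\}$,
\[
L_i=y_0+\omega^iy_1,\qquad M_i=y_2+\omega^iy_3 .
\]
The $L_i$ are pairwise independent elements of $U=\langle y_0,y_1\rangle$, the $M_i$ of $V=\langle y_2,y_3\rangle$, and $\sum_i\omega^iL_i=\sum_i\omega^iM_i=0$. Put
\[
A=\begin{pmatrix}L_1&M_1&0\\0&L_2&M_2\\M_3&0&L_3\end{pmatrix},\qquad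
\Delta=\operatorname{adj}A=\begin{pmatrix}L_2L_3&-L_3M_1&M_1M_2\\M_2M_3&L_1L_3&-L_1M_2\\-L_2M_3&M_1M_3&L_1L_2\end{pmatrix},
\]
\[
f_0=\det A=L_1L_2L_3+M_1M_2M_3=x_0^{12}+x_1^{12}+x_2^{12}+x_3^{12},
\]
so that $A\Delta=\Delta A=f_0\cdot\mathrm{Id}$. The rows of $A$ are $a_i=L_i\mathbf e_i+M_i\mathbf e_{i+1}$, where $\mathbf e_1,\mathbf e_2,\mathbf e_3$ are the standard row vectors. Let $\mathfrak a\subset S$ be the ideal generated by the entries of $\Delta$; it contains $f_0$. A \emph{constant} matrix is a $3\times 3$ matrix with entries in $k$.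

\begin{lemma}\label{lem:A}
\begin{itemize}
\item[(a)] The nine entries of $\Delta$ are linearly independent, $(S/\mathfrak a)_2$ is spanned by the nonzero class of $\theta=y_0y_3$, and $(S/\mathfrak a)_3=0$. The symmetric $4\times4$ matrix $(\beta_{ij})$ defined by $y_iy_j\equiv\beta_{ij}\theta$ is invertible. The matrix $A$ has rank at least $2$ at every point of $\mathbb P^3$.
\item[(b)] If $B,C$ are constant and $BA+AC=0$, then $B=-C$ is a scalar matrix.
\item[(c)] If $\rho$ is a $3\times3$ matrix with entries in $R_4$ and $\operatorname{tr}(\rho\Delta)\in kf_0$, then $\rho=BA+AC$ with $B,C$ constant.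
\item[(d)] If $C_1,C_2,C_3$ are constant and $a_iC_j-a_jC_i\in\langle a_1,a_2,a_3\rangle_k$ for all $i\ne j$, then each $C_j$ is a scalar matrix.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $S_2=\operatorname{Sym}^2U\oplus UV\oplus\operatorname{Sym}^2V$, of dimensions $3,4,3$. The products $L_1L_2,L_1L_3,L_2L_3$ are independent (reduce a relation modulo each $L_i$), so they span $\operatorname{Sym}^2U$; the same argument applies to the $M_iM_j$. With $\eta=y_1y_2+\omega y_0y_3$, expansion gives
\[
L_1M_2=y_0y_2+y_1y_3+\omega\eta,\quad L_2M_3=y_0y_2+\omega^2y_1y_3+\omega^2\eta,\quad L_3M_1=y_0y_2+\omega y_1y_3+\eta .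
\]
The coefficient determinant is $(\omega^2-1)(1-\omega)-(\omega^2-\omega)(\omega-1)=3\omega^2(1-\omega)\ne0$. So these three forms are independent and span $\langle y_0y_2,y_1y_3,\eta\rangle$. Hence $\dim\mathfrak a_2=9$, and the nonzero entries of $(\beta_{ij})$ are $\beta_{03}=\beta_{30}=1$ and $\beta_{12}=\beta_{21}=-\omega$. A cubic monomial in the $y_i$ has two factors from $U$ or two from $V$, so it lies in $\mathfrak a$. In particular $y_i^3\in\mathfrak a$, so the $2\times2$ minors of $A$ have no common zero.

(b) Let $C'=-C=(c_{ij})$, so $BA=AC'$. The part of $A$ with entries in $U$ is $\operatorname{diag}(L_1,L_2,L_3)$, so $b_{ij}L_j=L_ic_{ij}$ for all $i,j$. Thus $B=C'$ is diagonal. The $(i,i+1)$ entries then give $b_{ii}M_i=M_ib_{i+1,i+1}$.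

(c) Write $\rho=\rho_0+\sum_{e}x^e\rho_e$ with $\rho_0$ a matrix over $S_1$ and $\rho_e$ constant, where $|e|=4$ and all $e_i\le3$. Since $f_0\in S$ and $R$ is $S$-free, $\operatorname{tr}(\rho_e\Delta)=0$, and $\rho_e=0$ by the independence in (a). So $\rho$ lies in the $36$-dimensional space of matrices over $S_1$. On this space $\rho\mapsto\operatorname{tr}(\rho\Delta)$ has image $\mathfrak a_3=S_3$, of dimension $20$, so the preimage of $kf_0$ has dimension $16+1=17$. This preimage contains all $BA+AC$, because $\operatorname{tr}(BA\Delta)+\operatorname{tr}(AC\Delta)=(\operatorname{tr}B+\operatorname{tr}C)f_0$, and these matrices form a space of dimension $18-1=17$ by (b).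

(d) Fix $j$ and let $C=C_j$. We reduce modulo $L_j$ and $M_j$, which kills $a_j$ and removes the other two matrices from the hypothesis. Let $L,M$ be the classes of $L_{j+1},M_{j+1}$; they are independent. The relations $\sum\omega^iL_i=\sum\omega^iM_i=0$ give $L_{j+2}\equiv-\omega^2L$ and $M_{j+2}\equiv-\omega^2M$. So $a_{j+1}$ and $a_{j+2}$ become nonzero multiples of
\[
\mathbf a=L\mathbf e_{j+1}+M\mathbf e_{j+2},\qquad \mathbf b=L\mathbf e_{j+2}+M\mathbf e_j ,
\]
and the hypothesis for $i=j+1,j+2$ says $\mathbf aC=s\mathbf a+t\mathbf b$ and $\mathbf bC=s'\mathbf a+t'\mathbf b$ with constants $s,t,s',t'$. The coefficients of $L$ and $M$ give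
\[
\mathbf e_{j+1}C=s\mathbf e_{j+1}+t\mathbf e_{j+2},\qquad \mathbf e_{j+2}C=s\mathbf e_{j+2}+t\mathbf e_j=s'\mathbf e_{j+1}+t'\mathbf e_{j+2},\qquad \mathbf e_jC=s'\mathbf e_{j+2}+t'\mathbf e_j .
\]
The middle equation forces $t=s'=0$ and $s=t'$, so $C=s\cdot\mathrm{Id}$.
\end{proof}

\subsection{The choice of the octics}
Let $\mathcal G=R_8^3$. For a column $g\in\mathcal G$ put $(f_1,f_2,f_3)^T=Ag$, so $f_i=a_ig$ has degree $12$. From $\Delta A=f_0\cdot\mathrm{Id}$ we get
\begin{equation}\label{eq:cramer}
g_lf_0=\sum_{i=1}^3\Delta_{li}f_i\qquad(l=1,2,3).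
\end{equation}

\begin{lemma}\label{lem:general}
There is $g\in\mathcal G$ with the following properties.
\begin{itemize}
\item[(G1)] If $r\in R_4^3$ is a row vector with $rg\in\mathfrak aR$, then $r=0$.
\item[(G2)] The scheme $V(g_1,g_2,g_3)$ consists of $8^3=512$ reduced points, none on the surface $\Sigma=V(f_0)$.
\item[(G3)] The scheme $V(f_0,f_1,f_2,f_3)$ is finite (or empty) and reduced.
\end{itemize}
\end{lemma}

\begin{proof}
We show that each condition holds on a nonempty open subset of the affine space $\mathcal G$. For (G2) and (G3) we use generic smoothness: \emph{in characteristic $0$, a morphism $\pi:\mathcal V\to\mathcal G$ from a smooth variety is smooth over a nonempty open subset of $\mathcal G$.} If $\dim\mathcal V=\dim\mathcal G$, the fibers over that subset are finite or empty, and reduced.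

(G2) This is Bertini's theorem. The scheme $\{(p,g):g(p)=0\}\subset\mathbb P^3\times\mathcal G$ is a vector bundle over $\mathbb P^3$ of rank $\dim\mathcal G-3$. So $V(g)$ is finite and reduced for general $g$, and it has $512$ points by B\'ezout's theorem. The part of the bundle over $\Sigma$ has dimension $\dim\mathcal G-1$ and closed image in $\mathcal G$, so $V(g)\cap\Sigma=\emptyset$ for general $g$.

(G3) The Fermat surface $\Sigma$ is smooth, and $A$ has rank exactly $2$ on it by Lemma~\ref{lem:A}(a). Let $\mathcal V\subset\Sigma\times\mathcal G$ be the subscheme defined by $f_1=f_2=f_3=0$; its fiber over $g$ is the scheme in (G3). On an open subset of $\Sigma$ where some $2\times2$ minor of the rows $a_i,a_j$ does not vanish, the third row is a combination of $a_i$ and $a_j$ with regular coefficients. There $\mathcal V$ is defined by the two equations $a_ig=a_jg=0$, which at each point $p$ are independent linear conditions on $g$, because $g(p)$ takes every value in $k^3$. So $\mathcal V$ is a vector bundle over $\Sigma$ of rank $\dim\mathcal G-2$, and generic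 smoothness applies.

(G1) The condition says that the linear map $R_4^3\to(R/\mathfrak aR)_{12}$, $r\mapsto rg$, is injective. This map depends linearly on $g$, so the condition is open and one example suffices. Let $\mathcal A=R/(y)R$ with $(y)=(y_0,\dots,y_3)$. We identify $\mathcal A_4$ with the span of the $35-4=31$ monomials $x^e$ of degree $4$ with all $e_i\le3$, so $R_4=S_1\oplus\mathcal A_4$. Choose $q_{li}\in\mathcal A_4$ ($1\le l\le3$, $0\le i\le3$) such that
\begin{itemize}
\item[(i)] the map $\mathcal A_4^3\to\mathcal A_8^4$, $(r_l)_l\mapsto(\sum_lr_lq_{li})_i$, is injective;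
\item[(ii)] the twelve elements $q_{li}$ are linearly independent.
\end{itemize}
Both conditions are open in $\mathcal A_4^{12}$. Condition (ii) can be met since $31\ge12$. For (i) let $q_{10}=q_{21}=q_{32}$ be the class of $(x_0+\dots+x_3)^4$ and let the other $q_{li}$ be $0$; multiplication by this class is a bijection $\mathcal A_4\to\mathcal A_8$ by Stanley's theorem with $\sigma=12$. So both conditions can be met at once.

Put $g_l=\sum_iy_iq_{li}$ and suppose $rg\in\mathfrak aR$. First, $\mathfrak aR\subseteq(y)^2R$, and $(y)R/(y)^2R=\bigoplus_iy_i\mathcal A$ because $R$ is $S$-free. Since $rg=\sum_iy_i\sum_lr_lq_{li}$, we get $\sum_lr_lq_{li}=0$ in $\mathcal A_8$ for each $i$. By (i) each $r_l$ maps to $0$ in $\mathcal A_4$, so $r_l=\sum_j\gamma_{lj}y_j$ with $\gamma_{lj}\in k$. Second, modulo $\mathfrak aR$,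
\[
0\equiv rg=\sum_{l,i,j}\gamma_{lj}\,y_iy_j\,q_{li}\equiv\theta\sum_{l,i}\Big(\sum_j\beta_{ij}\gamma_{lj}\Big)q_{li} .
\]
As $R/\mathfrak aR$ is free over $S/\mathfrak a$ on the $x^e$ and $\theta\not\equiv0$, the sum that multiplies $\theta$ is $0$. By (ii), $\sum_j\beta_{ij}\gamma_{lj}=0$ for all $l,i$, and $\gamma=0$ because $(\beta_{ij})$ is invertible.
\end{proof}

\begin{remark}\label{rem:four}
Condition (G1) dictates the exponent $4$. With $y_i=x_i^a$ it asks for an injection of $R_a^3$ into $(R/\mathfrak aR)_{3a}$, and since $S/\mathfrak a$ has Hilbert function $1,4,1$, the target has dimension $\dim\mathcal A_{3a}+4\dim\mathcal A_{2a}+\dim\mathcal A_a$, where $\dim\mathcal A_j$ is the coefficient of $t^j$ in $(1+t+\dots+t^{a-1})^4$. For $a=1,2,3$ this is $0$, $0+4+6=10$, $0+40+16=56$, while $\dim R_a^3=12,30,60$.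
\end{remark}

\subsection{The configuration and duality on $W$}
Fix $g$ as in Lemma~\ref{lem:general}. Let $Z'=V(g_1,g_2,g_3)$, $Z=V(f_0,\dots,f_3)$, $\mathfrak w=(f_1,f_2,f_3)$ and $W=V(\mathfrak w)$.

We recall two facts. First, let three forms of degree $e$ in $R$ have finitely many common zeros. They form a regular sequence, the ideal they generate is unmixed, and the scheme $X$ they define has length $e^3$. If $X$ is reduced, unmixedness shows that the three forms generate $I(X)$. The Hilbert function $H_X(j)=\dim(R/I(X))_j$ then has generating series $(1+t+\dots+t^{e-1})^3/(1-t)$, so it is the sequence of partial sums of a sequence that is symmetric about $3(e-1)/2$ and has total $e^3$. Therefore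
\begin{equation}\label{eq:sym}
H_X(j)+H_X(3e-4-j)=e^3\qquad\text{for all }j\in\mathbb Z .
\end{equation}
Second, the Euler--Jacobi theorem \cite[Ch.~5]{GH}: \emph{if forms $f_1,f_2,f_3$ of degree $e$ in $X_0,\dots,X_3$ have $e^3$ distinct common zeros, all with $X_0\ne0$, then $\sum_pF(p)/J(p)=0$ for every form $F$ of degree $3e-4$, where the sum is over these zeros and $J=\det(\partial f_i/\partial X_j)_{1\le i,j\le3}$.} The reference treats $k=\mathbb C$. The general case follows by the Lefschetz principle: all coefficients and coordinates lie in a finitely generated subfield of $k$, which embeds in $\mathbb C$.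

\begin{lemma}\label{lem:W}
The scheme $W$ is the disjoint union of $Z'$ and $Z$ and is reduced, $|W|=1728$, $|Z|=1216$, $I(W)=\mathfrak w$ and $I(Z')=(g_1,g_2,g_3)$.
\end{lemma}

\begin{proof}
Where $f_0\ne0$ the matrix $A$ is invertible, so $\mathfrak w$ and $(g_1,g_2,g_3)$ agree locally. By (G2), this part of $W$ is the reduced scheme $Z'$. The points of $W$ with $f_0=0$ are the points of $Z$. At such a point $z$ some $g_l$ does not vanish, by (G2), so \eqref{eq:cramer} shows that $f_0$ lies locally in $\mathfrak w$. Hence $W$ coincides with the scheme $V(f_0,\dots,f_3)$ near $z$ and is reduced there by (G3). So $W$ is finite and reduced, $|W|=12^3=1728$, $|Z|=1728-512$, and the statements on ideals follow from the first fact above.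
\end{proof}

Choose coordinates $X_0,\dots,X_3$ with $X_0\ne0$ on $W$, evaluate forms in the chart $X_0=1$, and let $J$ be as above. Since $\mathfrak w$ generates $\mathfrak m_p$ at each $p\in W$, we have $J(p)\ne0$. So (L1) holds, and (L2) is the Euler--Jacobi theorem, with $3\cdot12-4=32$. For $X\subseteq W$ let $R_j|_X\subseteq k^X$ be the space of restrictions of forms of degree $j$; its dimension is $H_X(j)$.

\begin{lemma}\label{lem:dual}
Under the nondegenerate pairing $\langle u,v\rangle=\sum_{p\in W}u(p)v(p)/J(p)$ on $k^W$, the annihilator of $R_{32-j}|_W$ is $R_j|_W$, for every $j\in\mathbb Z$.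
\end{lemma}

\begin{proof}
The two spaces are orthogonal by (L2), and their dimensions add up to $|W|$ by \eqref{eq:sym} with $e=12$.
\end{proof}

\begin{lemma}\label{lem:IZ}
$I(Z)=(f_0,f_1,f_2,f_3)$. Thus $f_0,\dots,f_3$ and $W$ are a linked configuration of degree $12$.
\end{lemma}

\begin{proof}
Restriction to $W$ identifies $(I(Z)/\mathfrak w)_j$ with the space of functions in $R_j|_W$ that vanish on $Z$. By Lemma~\ref{lem:dual} these are the functions supported on $Z'$ that are orthogonal to $R_{32-j}|_{Z'}$. They form a space of dimension $512-H_{Z'}(32-j)=H_{Z'}(j-12)$, by \eqref{eq:sym} with $e=8$. The subspace $f_0R_{j-12}|_W$ has the same dimension, because $f_0$ vanishes on $Z$ and nowhere on $Z'$. Hence $I(Z)_j=\mathfrak w_j+f_0R_{j-12}$.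
\end{proof}

\subsection{Prescribing quadratic terms}
Let $I=I(Z)$. For $z\in Z$ let $[f_i]_z$ be the class of $f_i$ in $\mathfrak m_z/\mathfrak m_z^2$. These classes span $\mathfrak m_z/\mathfrak m_z^2$, so their products span $\mathfrak m_z^2/\mathfrak m_z^3$. An element of $(I^2)_{44}$ has the form $\sum_{i\le j}b_{ij}f_if_j$ with $b_{ij}\in R_{20}$, and its quadratic term at $z$ is $\sum_{i\le j}b_{ij}(z)[f_i]_z[f_j]_z$.

\begin{proposition}\label{prop:surj}
The map $(I^2)_{44}\to\bigoplus_{z\in Z}\mathfrak m_z^2/\mathfrak m_z^3$ is surjective.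
\end{proposition}

\begin{proof}
Let $(\Lambda_z)_{z\in Z}$ be linear functionals on the spaces $\mathfrak m_z^2/\mathfrak m_z^3$ whose sum vanishes on the image. We must show that all $\Lambda_z$ are $0$, and for this it suffices that the functions $\nu_{ij}(z)=\Lambda_z([f_i]_z[f_j]_z)$ on $Z$ vanish for $0\le i,j\le3$. The hypothesis says $\sum_{z}\nu_{ij}(z)b(z)=0$ for all $b\in R_{20}$ and all $i,j$.

\emph{Step 1: from functions to forms.} The function on $W$ that equals $J\nu_{ij}$ on $Z$ and $0$ on $Z'$ is orthogonal to $R_{20}|_W$. By Lemma~\ref{lem:dual} it is the restriction of a form $c_{ij}\in R_{12}$. This form vanishes on $Z'$, so $c_{ij}=r^{ij}g$ for a row vector $r^{ij}\in R_4^3$ by Lemma~\ref{lem:W}. We make these choices for $i\le j$ and put $r^{ji}=r^{ij}$. The goal is to show that all $c_{ij}$ vanish on $Z$. Let $\rho_j$ be the matrix with rows $r^{1j},r^{2j},r^{3j}$, so that $\rho_jg=(c_{1j},c_{2j},c_{3j})^T$.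

\emph{Step 2: the pointwise relation.} The four classes $[f_i]_z$ lie in a $3$-dimensional space, and the relation among them constrains the $\nu_{ij}$. Fix $z\in Z$. Since $A(z)$ has rank $2$, the matrix $\Delta(z)$ is nonzero and its columns lie in the line $\ker A(z)=ku$, so $\Delta(z)=uv^T$ for a column $v$. Also $g(z)\neq0$ and $A(z)g(z)=0$, so $g(z)=\alpha u$ with $\alpha\ne0$. Taking classes in \eqref{eq:cramer} for an index $l$ with $u_l\ne0$ gives $\alpha[f_0]_z=\sum_{i=1}^3v_i[f_i]_z$. We multiply by $[f_j]_z$, apply $\Lambda_z$ and multiply by $J(z)$: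
\[
\alpha\,c_{0j}(z)=\sum_{i=1}^3v_ic_{ij}(z)=v^T\rho_j(z)g(z)=\alpha\,v^T\rho_j(z)u=\alpha\operatorname{tr}(\rho_j\Delta)(z).
\]
The auxiliary data $u,v,\alpha$ have dropped out: the form $E_j=r^{0j}g-\operatorname{tr}(\rho_j\Delta)$ of degree $12$ vanishes on $Z$, for $j=0,\dots,3$.

\emph{Step 3: solving one column at a time.} By Lemma~\ref{lem:IZ}, $E_j=\sum_{i=0}^3\gamma_{ji}f_i$ with constants $\gamma_{ji}$. Since $f_i=a_ig$ for $i\ge1$, this reads
\[
\Big(r^{0j}-\sum_{i=1}^3\gamma_{ji}a_i\Big)g=\operatorname{tr}(\rho_j\Delta)+\gamma_{j0}f_0\in\mathfrak aR .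
\]
Here (G1) separates the two sides: it gives $r^{0j}=\sum_{i\ge1}\gamma_{ji}a_i$, and hence $\operatorname{tr}(\rho_j\Delta)=-\gamma_{j0}f_0$. The first equation shows that $c_{0j}=\sum_{i\ge1}\gamma_{ji}f_i$ vanishes on $Z$. The second, with Lemma~\ref{lem:A}(c), gives $\rho_j=B_jA+AC_j$ with constant $B_j,C_j$. The summand $B_jA$ is harmless, because $B_jAg$ has entries in $\mathfrak w$. The summand $AC_j$ is not: $AC_jg$ has the value $\alpha A(z)C_ju$ at $z$, which is nonzero unless $C_j$ preserves the line $ku$.

\emph{Step 4: symmetry.} For $i,j\ge1$ the row $r^{ij}$ is the $i$th row of $B_jA+AC_j$, so $r^{ij}\equiv a_iC_j$ modulo $\langle a_1,a_2,a_3\rangle_k$. The equalities $r^{ij}=r^{ji}$ give the hypothesis of Lemma~\ref{lem:A}(d), so $C_1,C_2,C_3$ are scalar matrices. Then $\rho_jg=(B_j+C_j)Ag$ has entries in $\mathfrak w$ for $j=1,2,3$.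

So all $c_{ij}$ vanish on $Z$. As $J$ vanishes nowhere on $Z$, all $\nu_{ij}$ are $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By Lemmas~\ref{lem:W} and~\ref{lem:IZ}, the reduced set $Z$ of $1216$ points belongs to a linked configuration of degree $d=12$ with $|Z'|=512$. Since $4d-4=44$, Propositions~\ref{prop:surj} and~\ref{prop:crit} give $\overline{I^3}\not\subseteq I^2$, so $\rho_{int}(I)\ge3/2$. The reverse inequality is \eqref{eq:HKZ} for $n=3$.
\end{proof}

Characteristic $0$ was used for Stanley's theorem, generic smoothness, the Euler--Jacobi theorem and the inequality $\varphi_2(\mathcal J)=12\cdot512\ne0$. That $k$ is algebraically closed provides $\omega$ and makes the points of $W$ rational, so that forms can be treated as $k$-valued functions on $W$.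

\begin{thebibliography}{9}

\bibitem{GH}
Griffiths and Harris, \emph{Principles of Algebraic Geometry}.

\bibitem{HS}
Huneke and Swanson, \emph{Integral Closure of Ideals, Rings and Modules}.

\bibitem{Stanley}
Stanley, SIAM J. Alg. Disc. Meth. \textbf{1}, 1980.

\bibitem{Talk}
\emph{Various versions of the resurgence and how they are related},
\texttt{https://www.math.unl.edu/\textasciitilde bharbourne1/selectedTalks/ArkSem2021RevUnpaused.pdf}

\end{thebibliography}
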